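\title{A biautomatic group with undecidable existential theory}

\begin{abstract}
We give an explicit finite presentation of a group $G$ that is the fundamental group of a compact nonpositively curved square complex, hence biautomatic, and over which the solvability of finite systems of equations is undecidable. In particular, the existential theory of an automatic group can be undecidable. More precisely, a set of tuples of integers is computably enumerable if and only if its image in a fixed infinite cyclic subgroup of $G$ is defined by a system of equations. The squares of the complex are chosen so that an equation describing a rectangle compares two words of a free subgroup letter by letter. Multiplication of integers is then obtained from the least common multiple of the periods of two periodic words.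
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $G$ be a group with a finite generating set $\Gamma$, and put $\Gamma^{\pm}=\Gamma\cup\Gamma^{-1}$. An \emph{equation} over $G$ is an expression $u=v$, where $u$ and $v$ are words in variables, inverses of variables, and constants from $\Gamma^{\pm}$. The \emph{existential theory} of $G$ is the set of all sentences $\exists x_1\cdots\exists x_n\,\varphi$ that are true in $G$, where $\varphi$ is a Boolean combination of equations in the variables $x_1,\dots,x_n$. Whether this set is decidable does not depend on $\Gamma$: to pass to another finite generating set, replace each constant by a fixed word in the new generators. Sentences without variables express the word problem, the sentences $\exists x\,(xux^{-1}=v)$ with constant words $u,v$ express the conjugacy problem, and sentences in which $\varphi$ is a conjunction of equations express the solvability of finite systems of equations.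

We study this theory for automatic groups. Let $\pi(w)\in G$ be the element represented by a word $w$ over $\Gamma^{\pm}$. An \emph{automatic structure} for $G$ is a regular language $L$ over $\Gamma^{\pm}$ with $\pi(L)=G$ such that, for each $a\in\Gamma^{\pm}\cup\{1\}$, the relation
\[
\{(w,w')\in L\times L:\ \pi(w)\,a=\pi(w')\}
\]
is recognized by a finite automaton that reads $w$ and $w'$ synchronously, one letter of each per step, the shorter word being padded at its end. The group is \emph{automatic} if it has such a structure, and \emph{biautomatic} if it has one for which the language $L^{-1}$ of formal inverses is an automatic structure too. We shall never manipulate these automata. We only use that automatic groups have decidable word problem \cite[Ch.~2]{ECHLPT}, that a direct product of automatic groups is automatic \cite[Ch.~4]{ECHLPT}, and a geometric criterion for biautomaticity recalled in Section~\ref{sec:complex}.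

A set is \emph{computably enumerable} (c.e.) if some algorithm lists its elements. A c.e.\ set $A$ is \emph{m-complete} if for every c.e.\ set $A'$ there is a computable map $\mu$ with $n\in A'\iff\mu(n)\in A$. The halting set is m-complete, and m-complete sets are undecidable. The decidability of the word problem bounds the complexity of the existential theory.

\begin{lemma}\label{lem:ce}
If $G$ has decidable word problem, in particular if $G$ is automatic, then the existential theory of $G$ is c.e.
\end{lemma}

\begin{proof}
Run through all pairs consisting of a sentence $\exists x_1\cdots\exists x_n\,\varphi$ and an $n$-tuple of words over $\Gamma^{\pm}$. Substitute the words into $\varphi$, decide each resulting equation with the word problem, and list the sentence if $\varphi$ holds.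
\end{proof}

If the automata in the definition may read their two input words at different speeds, one obtains the asynchronously automatic groups. For these the existential theory can be undecidable; in fact already the conjugacy problem is in general undecidable. This leads to the following question, posed in \cite{source}.

\begin{quote}
\emph{Is there an automatic group whose existential theory is undecidable?}
\end{quote}

The first evidence suggests a negative answer. Relations recognized by synchronous automata are effectively closed under Boolean operations and projection, and their emptiness is decidable; so an automatic structure decides all sentences whose equations have the form $xa=y$ with variables $x,y$ and $a\in\Gamma^{\pm}\cup\{1\}$. Finitely generated free groups, which are automatic by means of the reduced words, have decidable existential theory by Makanin's theorem \cite{Mak82,Mak85}. A system of equations over a direct product of two free groups is solvable if and only if its projections to the two factors are, so it can be decided as well. On the other hand, the definition controls only multiplication by a generator and says nothing directly about an equation $xy=z$ in three unknowns. The answer to the question is yes, and the example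 is a twisted relative of a product of free groups.

\subsection*{The group}
Let $\mathbb F_3=\{0,1,2\}$ be the field with three elements and $\Theta=\mathbb F_3^2$. From now on $G$ is the group with the \emph{horizontal} generators $h_\theta$ $(\theta\in\Theta)$, $s_0,s_1,s_2$, the \emph{vertical} generators $p_l,q_l$ $(l\in\mathbb F_3)$, $r_0,r_1,r_2$, and the following relations, for all $u,v,l\in\mathbb F_3$:
\begin{gather}
h_{(u,v)}\,p_{u-l}=p_l\,h_{(u+l,v)},\tag{R1}\label{R1}\\
h_{(u,v)}\,q_{v-l}=q_l\,h_{(u,v+l)},\tag{R2}\label{R2}\\
[r_0,h_\theta]=[r_1,h_\theta]=1\ \ (\theta\in\Theta),\qquad [r_2,h_\theta]=1\ \ (\theta\ne(1,1)),\tag{R3}\label{R3}\\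
[s_0,p_l]=[s_0,q_l]=[s_1,p_l]=[s_2,q_l]=1.\tag{R4}\label{R4}
\end{gather}
Four generators have short names:
\[
o=h_{(0,0)},\qquad a=h_{(1,0)},\qquad b=h_{(0,1)},\qquad c=h_{(1,1)}.
\]
A relation on $G$ is \emph{Diophantine} if it is defined by a formula $\exists\bar y\,\Psi$, where $\Psi$ is a conjunction of equations with constants; it is \emph{existentially definable} if $\Psi$ may be any Boolean combination of equations with constants. Conjunction, existential quantification and the substitution of words for variables turn Diophantine relations into Diophantine relations. We write $\mathbb N=\{0,1,2,\dots\}$.

\begin{theorem}\label{thm:A}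
The group $G$ is biautomatic, hence automatic, and its existential theory is undecidable. Already the solvability of finite systems of equations over $G$ is undecidable.
\end{theorem}

\begin{theorem}\label{thm:B}
\leavevmode
\begin{enumerate}
\item[(1)] $G$ is torsion-free and is the fundamental group of a compact $2$-dimensional nonpositively curved square complex.
\item[(2)] For $A\subseteq\mathbb Z^k$ the following are equivalent: \textup{(i)} $A$ is c.e.; \textup{(ii)} the set $\{(o^{n_1},\dots,o^{n_k}):\bar n\in A\}$ is Diophantine in $G$; \textup{(iii)} this set is existentially definable in $G$.
\item[(3)] There is one fixed finite system of equations $\Psi(X,\bar y)$ with constants such that $\{n\in\mathbb N:\Psi(o^n,\bar y)\text{ is solvable in }G\}$ is an m-complete c.e.\ set. The existential theory of $G$ is an m-complete c.e.\ set. This is the worst possible case, since the existential theory of every automatic group is c.e.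
\item[(4)] For every automatic group $K$, the automatic group $G\times K$ has undecidable existential theory, already for systems of equations.
\item[(5)] Dimension $2$ in part \textup{(1)} is optimal: fundamental groups of compact nonpositively curved cube complexes of dimension at most $1$ are finitely generated free groups, whose existential theory is decidable.
\end{enumerate}
\end{theorem}

\begin{remark}
Biautomatic groups have decidable conjugacy problem, by a theorem of Gersten and Short. So in $G$, unlike in the asynchronously automatic case mentioned above, undecidability does not come from the conjugacy problem.
\end{remark}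

\section{Two periodic words and a rectangle}\label{sec:idea}

We represent the integer $n$ by $o^n$, so that addition of integers is multiplication in $\langle o\rangle$. By the Davis--Putnam--Robinson--Matiyasevich theorem, undecidability follows once multiplication of integers is Diophantine too, and for this one quadratic function suffices. We use $m\mapsto(m+1)(m+2)$, because consecutive integers are coprime: this product is the least common multiple of $m+1$ and $m+2$, and a least common multiple can be seen by overlaying two periodic words.

Let $H$ be the subgroup generated by the nine elements $h_\theta$; it will turn out to be free on them. A letter $h_{(u,v)}^{\pm1}$ has a sign, a \emph{first coordinate} $u$ and a \emph{second coordinate} $v$, so a word in these letters carries two tracks of elements of $\mathbb F_3$. A word is \emph{positive} if all its signs are $+$. Positions in a word of length $k$ are numbered $0,\dots,k-1$ in this section and in Section~\ref{sec:arith}.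

\begin{example}\label{ex:m1}
Take $m=1$. Let $x_1$ be a power of $ao$, let $x_2$ be a power of $bo^2$, both positive of the same length $k\ge1$, and let $z$ be the positive word with the first track of $x_1$ and the second track of $x_2$. For $k=6$:
\[
\begin{array}{l|cccccc}
\text{position}&0&1&2&3&4&5\\\hline
x_1=(ao)^3&a&o&a&o&a&o\\
x_2=(bo^2)^2&b&o&o&b&o&o\\
\text{first track of }z&1&0&1&0&1&0\\
\text{second track of }z&1&0&0&1&0&0\\
z&c&o&a&b&a&o
\end{array}
\]
In general $k$ is divisible by $2$ and by $3$, and the letter $c=h_{(1,1)}$ occurs in $z$ exactly at the positions divisible by $6$. If we require that $c$ occur in $z$ only at position $0$, then position $6$ must not exist, so $k\le6$, and therefore $k=6=(m+1)(m+2)$.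
\end{example}

To run this argument with a variable $X=o^m$, three kinds of conditions must be expressed by equations.
\begin{enumerate}
\item[(a)] \emph{$x_1$ is a power of $aX$.} Inside the free group $H$ this is the equation $[x_1,aX]=1$.
\item[(b)] \emph{Two words have the same length and agree on one track.}
\item[(c)] \emph{An element lies in $H$, or in the subgroup generated by the letters $h_\theta$ other than $c$.}
\end{enumerate}
Conditions (b) and (c) cannot both be expressed over $H$ alone, for then the proof below would give undecidability for systems of equations over a free group, contrary to Makanin's theorem. The remaining generators of $G$ supply them.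

For (c), the letters $r_i$ and $s_i$ commute with prescribed generators and occur in no other relation, so the subgroups we need become intersections of centralizers (Section~\ref{sec:cent}).

For (b), note that every relation of $G$ has the form $hw=w'h'$ with horizontal generators $h,h'$ and vertical generators $w,w'$; a commutator relation is the case $h=h'$, $w=w'$. We draw it as a square with bottom $h$, right side $w$, left side $w'$ and top $h'$, with horizontal edges oriented to the right and vertical edges oriented upwards. Squares of type \eqref{R1} can be assembled into rectangles as in Figure~\ref{fig:rect}. The boundary of a rectangle is an equation $xy=y'x'$ with $x,x'\in H$ and with $y,y'$ words in the $p_l$. Each column joins a letter of $x$ to the letter of $x'$ at the same position, and the second coordinate is constant along the column. In Section~\ref{sec:rect} we show that every solution of $xy=y'x'$ comes from such a rectangle, and that a sufficiently tall rectangle can rewrite the first track of a positive word arbitrarily. Together these facts say that, for positive words, the solvability of $xy=y'x'$ in $y,y'$ means agreement on the second track. In a direct product of free groups all squares are commutators, the top of every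 rectangle equals its bottom, and nothing of this kind is expressed.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6,>=stealth]
\draw[->] (-3.2,0.5) -- node[below]{$h_{(u,v)}$} (-2.2,0.5);
\draw[->] (-3.2,1.5) -- node[above]{$h_{(u+l,v)}$} (-2.2,1.5);
\draw[->] (-3.2,0.5) -- node[left]{$p_l$} (-3.2,1.5);
\draw[->] (-2.2,0.5) -- node[right]{$p_{u-l}$} (-2.2,1.5);
\foreach \x/\y/\lab in {0/0/o,1/0/o,0/1/a,1/1/{h_{(2,0)}},0/2/a,1/2/o}
  \draw[->] (\x,\y) -- node[below]{$\lab$} ++(1,0);
\foreach \x/\y/\lab in {0/0/{p_1},1/0/{p_2},2/0/{p_1},0/1/{p_0},1/1/{p_1},2/1/{p_1}}
  \draw[->] (\x,\y) -- node[left]{$\lab$} ++(0,1);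
\end{tikzpicture}
\caption{Left: the square of the relation $h_{(u,v)}p_{u-l}=p_lh_{(u+l,v)}$. Right: four such squares, all with $v=0$, form a rectangle whose boundary is the identity $o\,o\cdot p_1p_1=p_1p_0\cdot a\,o$, where $o=h_{(0,0)}$ and $a=h_{(1,0)}$. From bottom to top the first coordinates change from $(0,0)$ to $(1,2)$ to $(1,0)$; the second coordinates do not change.}
\label{fig:rect}
\end{figure}

All of this has to be achieved while keeping $G$ automatic. Nonpositive curvature of the complex formed by the squares ensures this, and it also yields the freeness statements on which (a), (b) and (c) rest. We begin there.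

\section{The square complex}\label{sec:complex}

Let $\mathcal C$ be the presentation complex of $G$: one vertex, one edge of length $1$ for each generator, and one Euclidean unit square for each relation, attached as described above. It is a compact $2$-dimensional square complex with $\pi_1(\mathcal C)=G$, and we give it and its universal cover $\widetilde{\mathcal C}$ the path metric.

A geodesic metric space is \emph{CAT(0)} if in every geodesic triangle the distance between two points on the sides is at most the distance between the corresponding points of the Euclidean triangle with the same side lengths. A space is \emph{nonpositively curved} if it is locally CAT(0). The \emph{link} of a vertex of a square complex is the graph with one vertex for each end of an edge at that vertex and one edge, of length $\pi/2$, for each corner of a square at that vertex. We use the following standard facts.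
\begin{enumerate}
\item[(G1)] (Gromov's link condition, \cite[II.5]{BH}.) If every injective loop in the link of every vertex of a finite square complex has length at least $2\pi$, then the complex is nonpositively curved, and its universal cover is CAT(0).
\item[(G2)] A CAT(0) space is contractible, any two of its points are joined by a unique geodesic, and every local geodesic in it is a geodesic.
\item[(G3)] An edge path in a square complex is a local geodesic if at each of its interior vertices the incoming and outgoing edge ends are at distance at least $\pi$ in the link. Indeed, a small ball around a vertex is a ball in the Euclidean cone over the link, where two rays at such an angle form a geodesic, and a small neighborhood of an interior point of an edge is the product of an interval along the edge with a star.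
\item[(G4)] (Niblo--Reeves \cite{NR}.) A group acting freely, cellularly and cocompactly on a CAT(0) cube complex is biautomatic.
\end{enumerate}

The arithmetic behind \eqref{R1} and \eqref{R2} is that any two adjacent sides of a square determine it and can be prescribed freely.

\begin{lemma}\label{lem:latin}
For $(u,l)\in\mathbb F_3^2$ put $t=u+l$ and $\rho=u-l$. Each of the four maps sending $(u,l)$ to $(u,l)$, $(u,\rho)$, $(t,l)$, $(t,\rho)$ is a bijection of $\mathbb F_3^2$.
\end{lemma}

\begin{proof}
Each map is injective: from $(u,\rho)$ we recover $l=u-\rho$; from $(t,l)$ we recover $u=t-l$; and since $t+\rho=2u=-u$ and $t-\rho=2l=-l$, from $(t,\rho)$ we recover both $u$ and $l$.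
\end{proof}

The presentation is invariant under the substitution
\[
\iota:\quad h_{(u,v)}\mapsto h_{(v,u)},\qquad p_l\leftrightarrow q_l,\qquad s_1\leftrightarrow s_2,\qquad s_0,r_0,r_1,r_2\text{ fixed},
\]
which interchanges \eqref{R1} with \eqref{R2} and permutes the relations in \eqref{R3} and in \eqref{R4}. So $\iota$ is an automorphism of $G$ and of $\mathcal C$, and each statement about the $p_l$ yields a statement about the $q_l$ with the two coordinates exchanged.

\begin{proposition}\label{prop:npc}
The link of the vertex of $\mathcal C$ is a bipartite graph without multiple edges, with the ends of horizontal edges on one side and the ends of vertical edges on the other. The complex $\mathcal C$ is nonpositively curved, and $G$ is biautomatic and torsion-free.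
\end{proposition}

\begin{proof}
For a generator $g$ let $g^+$ and $g^-$ be the initial and terminal ends of its edge; these are the vertices of the link. A square with bottom $h$, right side $w$, left side $w'$ and top $h'$ has four corners, which give the link edges
\[
h^+w'^+\ \text{(bottom left)},\quad h^-w^+\ \text{(bottom right)},\quad h'^+w'^-\ \text{(top left)},\quad h'^-w^-\ \text{(top right)}.
\]
So the link is bipartite as stated. Moreover, the signs at the endpoints of a link edge tell which of the four corners it comes from. A multiple edge would therefore require two different squares with the same bottom and left side, or the same bottom and right side, or the same top and left side, or the same top and right side.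

Fix a horizontal generator and a vertical generator, and consider the squares in which both occur. If they are $h_\theta$ and $p_m$, these squares are of type \eqref{R1}, with $v$ equal to the second coordinate of $\theta$. For fixed $v$ such a square is given by $(u,l)$; its bottom and top have first coordinates $u$ and $t=u+l$, and its left and right sides have indices $l$ and $\rho=u-l$. By Lemma~\ref{lem:latin}, two adjacent sides determine $(u,l)$. The case of $h_\theta$ and $q_m$ follows by applying $\iota$. For any other pair, one of the generators is an $r_i$ or an $s_i$, and the two generators occur together in at most one square, that of their commutator. Hence there are no multiple edges.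

An injective loop in a bipartite graph without multiple edges has at least four edges, so its length is at least $2\pi$. By (G1), $\mathcal C$ is nonpositively curved and $\widetilde{\mathcal C}$ is a CAT(0) square complex. The group $G$ acts on it freely, cellularly and cocompactly by deck transformations, so $G$ is biautomatic by (G4). Finally, $\widetilde{\mathcal C}$ is contractible and finite-dimensional, so every subgroup of $G$ has finite cohomological dimension, which a nontrivial finite cyclic group does not. Thus $G$ is torsion-free.
\end{proof}

\begin{remark}\label{rem:F2}
The same formulas over $\mathbb F_2$ would fail. There $u+l=u-l$, so the squares with $(u,l)=(0,0)$ and $(u,l)=(1,1)$ have the same top and the same right side, and the link has a double edge.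
\end{remark}

\begin{lemma}\label{lem:free}
The horizontal generators freely generate a free subgroup of $G$, the vertical generators freely generate a free subgroup of $G$, and these two subgroups intersect trivially.
\end{lemma}

\begin{proof}
Fix a base vertex of $\widetilde{\mathcal C}$. A word in the generators labels an edge path from the base vertex, and two words represent the same element of $G$ if and only if their paths have the same endpoint. Take a reduced word in the horizontal generators and their inverses. At an interior vertex of its path, the incoming and outgoing edge ends are distinct, because the word is reduced, and lie on the same side of the bipartite link. So they are at least two link edges apart, that is, at distance at least $\pi$. By (G3) and (G2) the path is a geodesic. The argument applies verbatim to reduced vertical words. A geodesic of positive length has distinct endpoints, so nonempty reduced horizontal or vertical words are nontrivial in $G$. If a nonempty reduced horizontal word and a nonempty reduced vertical word represented the same element, their paths would be two geodesics with the same endpoints and different first edges, contrary to (G2).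
\end{proof}

Besides $H=\langle h_\theta:\theta\in\Theta\rangle$ we need the subgroups
\[
H_0=\langle h_\theta:\theta\ne(1,1)\rangle,\qquad V_1=\langle p_0,p_1,p_2\rangle,\qquad V_2=\langle q_0,q_1,q_2\rangle .
\]
By Lemma~\ref{lem:free} all four are free on the displayed generators, and $H\cap V_1=H\cap V_2=1$. We identify an element $x\in H$ with its reduced word and write $|x|$ for its length.

\section{Subgroups defined by commutation}\label{sec:cent}

A variable in an equation ranges over all of $G$, and we must confine it to $H$, $H_0$, $V_1$ or $V_2$. The tool is a letter that commutes with a given subgroup and with nothing else that can be avoided.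

Let $D$ be a subgroup of a group $B$, and let $B^*=\langle B,r\mid rdr^{-1}=d\ (d\in D)\rangle$ be the HNN extension. Recall that $B$ embeds in $B^*$ and that the following graph, on which $B^*$ acts by left multiplication, is a tree, the Bass--Serre tree: its vertices are the cosets $gB$, its edges are the cosets $gD$, and the edge $gD$ joins $gB$ to $grB$. Both facts are consequences of Britton's lemma.

\begin{lemma}\label{lem:hnn}
The centralizer of $r$ in $B^*$ is $D\langle r\rangle$.
\end{lemma}

\begin{proof}
Both $D$ and $r$ commute with $r$. For the converse, consider the vertices $r^jB$ $(j\in\mathbb Z)$. They are distinct, since the exponent sum of $r$ is a homomorphism $B^*\to\mathbb Z$ that equals $j$ on $r^jB$. Together with the edges $r^jD$ they form a line $\ell$, which $r$ translates by one step. Let $\xi$ be a vertex at distance $\delta$ from $\ell$ and let $\eta\in\ell$ be nearest to $\xi$. The path from $\xi$ to $\eta$, then along one edge of $\ell$ to $r\eta$, then to $r\xi$ does not backtrack, since its first and last parts meet $\ell$ only in $\eta$ and $r\eta$. So $\xi$ and $r\xi$ are at distance $2\delta+1$, and the vertices of $\ell$ are exactly those that $r$ moves by distance $1$.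

Now let $g$ commute with $r$. The distance from $g\xi$ to $rg\xi=gr\xi$ equals the distance from $\xi$ to $r\xi$, so $g$ maps vertices of $\ell$ to vertices of $\ell$. Hence the edge $gD$ joins two vertices of $\ell$, and in a tree this makes it an edge of $\ell$. So $gD=r^kD$ for some $k$, and $g\in r^kD=Dr^k$.
\end{proof}

The centralizer is too large by the factor $\langle r\rangle$. Intersecting the centralizers of two different letters removes this factor, which is why $r_0$ and $s_0$ are present.

\begin{proposition}\label{prop:cent}
We have
\begin{gather*}
H=C_G(r_0)\cap C_G(r_1),\qquad H_0=C_G(r_0)\cap C_G(r_2),\\
V_1=C_G(s_0)\cap C_G(s_1),\qquad V_2=C_G(s_0)\cap C_G(s_2).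
\end{gather*}
In particular, membership in each of these subgroups is expressed by two equations.
\end{proposition}

\begin{proof}
Let $r$ be one of the six letters $r_i,s_i$. The relations that involve $r$ say that $r$ commutes with certain other generators. Let $B$ be the group presented by the generators other than $r$ and the relations not involving $r$, and let $D\le B$ be generated by the letters with which $r$ is required to commute. Then $G=B^*$, and Lemma~\ref{lem:hnn} gives
\begin{gather*}
C_G(r_0)=H\langle r_0\rangle,\qquad C_G(r_1)=H\langle r_1\rangle,\qquad C_G(r_2)=H_0\langle r_2\rangle,\\
C_G(s_0)=\langle V_1,V_2\rangle\langle s_0\rangle,\qquad C_G(s_1)=V_1\langle s_1\rangle,\qquad C_G(s_2)=V_2\langle s_2\rangle .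
\end{gather*}
These formulas contain the inclusions from left to right in the proposition. For the reverse inclusions, each of the six letters occurs only in commutator relations, so its exponent sum is a homomorphism $G\to\mathbb Z$. For $i=1,2$ the exponent sum of $r_i$ vanishes on $H\langle r_0\rangle=C_G(r_0)$. If $g\in C_G(r_0)\cap C_G(r_i)$, write $g=yr_i^m$ with $y\in H$ for $i=1$ and $y\in H_0$ for $i=2$; the exponent sum of $r_i$ gives $m=0$, so $g=y$. In the same way the exponent sum of $s_i$ vanishes on $C_G(s_0)$, so an element $g=ys_i^m$ with $y\in V_i$ that lies in $C_G(s_0)$ has $m=0$ and belongs to $V_i$.
\end{proof}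

\section{Rectangles compare words letter by letter}\label{sec:rect}

For $i=1,2$ and $x,x'\in G$ define
\[
x\sim_i x'\quad:\Longleftrightarrow\quad x,x'\in H\ \text{ and there are }y,y'\in V_i\text{ with }xy=y'x'.
\]
This relation is Diophantine by Proposition~\ref{prop:cent}. It says that $x$ and $x'$ lie in the same double coset $V_ixV_i$, so it is an equivalence relation on $H$. The index names the track that may change. The automorphism $\iota$ preserves $H$, exchanges the two tracks and interchanges $V_1$ and $V_2$, so it suffices to prove the next two lemmas for $\sim_1$.

The first lemma says that $\sim_i$ preserves what it should. We need it for all elements of $H$, since an equation cannot be told in advance that its solutions are positive words.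

\begin{lemma}\label{lem:sound}
If $x\sim_1x'$, then the reduced words $x$ and $x'$ have the same length, and at each position the same sign and the same second coordinate. If $x\sim_2x'$, the same holds with the first coordinate in place of the second.
\end{lemma}

\begin{proof}
We first show that a letter $p_m^{\pm1}$ can be moved to the left past any letter $h_\theta^{\pm1}$. With $t=u+l$ and $\rho=u-l$, relation \eqref{R1} reads $h_{(u,v)}p_\rho=p_lh_{(t,v)}$ and can be written in four ways:
\[
\begin{array}{ll}
h_{(u,v)}\,p_\rho=p_l\,h_{(t,v)},&\qquad h_{(t,v)}\,p_\rho^{-1}=p_l^{-1}\,h_{(u,v)},\\[2pt]
h_{(u,v)}^{-1}\,p_l=p_\rho\,h_{(t,v)}^{-1},&\qquad h_{(t,v)}^{-1}\,p_l^{-1}=p_\rho^{-1}\,h_{(u,v)}^{-1}.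
\end{array}
\]
The left-hand sides involve the pairs $(u,\rho)$, $(t,\rho)$, $(u,l)$, $(t,l)$, and by Lemma~\ref{lem:latin} each pair takes all values in $\mathbb F_3^2$. Hence for all $\theta\in\Theta$, $m\in\mathbb F_3$ and signs $\varepsilon,\delta$ there are $\theta'$ and $m'$ with
\[
h_\theta^{\varepsilon}\,p_m^{\delta}=p_{m'}^{\delta}\,h_{\theta'}^{\varepsilon},\qquad\theta'\text{ and }\theta\text{ having the same second coordinate.}
\]

Let $xy=y'x'$ with $y,y'\in V_1$. Write $y$ as a word in the $p_m^{\pm1}$ and move its letters, one after another, to the left through the reduced word $x$. Each passage fills one row of a rectangle. The result is $xy=y_1x_1$, where $y_1\in V_1$ and $x_1$ is a word of length $|x|$ in the $h_\theta^{\pm1}$ with the signs and second coordinates of $x$. It remains to see that $x_1$ is the reduced word of $x'$. From $y'x'=y_1x_1$ we get $y'^{-1}y_1=x'x_1^{-1}\in V_1\cap H=1$, so $x_1$ represents $x'$, and $|x'|\le|x|$. Since $\sim_1$ is symmetric, also $|x|\le|x'|$. So the word $x_1$ has length $|x'|$ and represents $x'$ in the free group $H$; hence it is reduced.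
\end{proof}

The second lemma says that $\sim_i$ preserves nothing more on positive words. The difficulty is that a row of squares is determined by its bottom and its leftmost vertical letter, so one row offers three choices, while the first track of a word of length $n$ has $3^n$ possible values. With $n$ rows there are exactly $3^n$ choices, and we have to show that they lead to different tops.

This depends on the right side of the square in \eqref{R1}. If the relations were $h_{(u,v)}p_l=p_lh_{(u+l,v)}$, then moving a letter $p_l^{\pm1}$ through a positive word would add the same constant $\pm l$ to all first coordinates, and no number of rows would lead from $oo$ to $ao$. In \eqref{R1} the vertical letter that leaves a square on the right depends on the bottom letter, and so carries information along the row.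

\begin{example}\label{ex:n2}
Let $n=2$. A row with left letter $p_l$ over a positive word with first track $(u_1,u_2)$ has middle vertical letter $p_{u_1-l}$, so the top has first track $(u_1+l,\ u_1+u_2-l)$. Two rows with left letters $p_{l_1},p_{l_2}$ produce
\[
(u_1+l_1+l_2,\ 2u_1+u_2-l_2).
\]
The second entry determines $l_2$ and then the first determines $l_1$, so all nine tracks occur. Figure~\ref{fig:rect} shows the case $(u_1,u_2)=(0,0)$, $(l_1,l_2)=(1,0)$.
\end{example}

\begin{lemma}\label{lem:complete}
If $x,x'$ are positive words of the same length in the $h_\theta$ with the same second coordinate at each position, then $x\sim_1x'$. If they have the same first coordinate at each position, then $x\sim_2x'$.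
\end{lemma}

\begin{proof}
For empty words there is nothing to prove. Let $x=h_{(u_1,v_1)}\cdots h_{(u_n,v_n)}$ with $n\ge1$.

\emph{One row.} Let $l\in\mathbb F_3$ and put
\[
\sigma_0=l,\qquad\sigma_j=u_j-\sigma_{j-1},\qquad t_j=u_j+\sigma_{j-1}\qquad(1\le j\le n).
\]
By \eqref{R1}, $h_{(u_j,v_j)}\,p_{\sigma_j}=p_{\sigma_{j-1}}\,h_{(t_j,v_j)}$. Applying this for $j=n,n-1,\dots,1$ gives
\[
x\,p_{\sigma_n}=p_l\,x^{(1)},\qquad x^{(1)}=h_{(t_1,v_1)}\cdots h_{(t_n,v_n)} .
\]
The recursion is linear and has the same form at every position, so it is best written with generating polynomials. In the ring $R=\mathbb F_3[\zeta]/(\zeta^n)$ put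
\[
U=\sum_{j=1}^nu_j\zeta^{j-1},\qquad T=\sum_{j=1}^nt_j\zeta^{j-1},\qquad\Sigma=\sum_{j=1}^n\sigma_{j-1}\zeta^{j-1}.
\]
We call $U$ the \emph{track polynomial} of $x$; together with the $v_j$ it determines $x$. Since $\zeta^n=0$,
\[
\Sigma=l+\sum_{j=1}^{n-1}(u_j-\sigma_{j-1})\zeta^{j}=l+\zeta(U-\Sigma),
\]
so $(1+\zeta)\Sigma=l+\zeta U$. The element $1+\zeta$ is a unit because $\zeta$ is nilpotent. Using $1+2\zeta=1-\zeta$ we find
\[
T=U+\Sigma=\frac{(1+2\zeta)U+l}{1+\zeta}=\phi\,U+\gamma\,l,\qquad\phi=\frac{1-\zeta}{1+\zeta},\qquad\gamma=\frac1{1+\zeta}.
\]

\emph{Stacking $n$ rows.} Let $l_1,\dots,l_n\in\mathbb F_3$ and $x^{(0)}=x$. The first step gives positive words $x^{(i)}$ with second coordinates $v_1,\dots,v_n$ and indices $m_i$ such that $x^{(i-1)}p_{m_i}=p_{l_i}x^{(i)}$. Then $x\,p_{m_1}\cdots p_{m_n}=p_{l_1}\cdots p_{l_n}\,x^{(n)}$, so $x\sim_1x^{(n)}$, and by induction the track polynomial of $x^{(n)}$ is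
\[
T_n=\phi^nU+\gamma\sum_{i=1}^nl_i\,\phi^{\,n-i}.
\]

\emph{Every top occurs.} We have $\phi-1=\frac{-2\zeta}{1+\zeta}=\gamma\zeta$, and $\gamma$ has constant term $1$. So $(\phi-1)^k=\zeta^k+(\text{terms of higher degree})$, and $1,\phi-1,\dots,(\phi-1)^{n-1}$ is a basis of the $\mathbb F_3$-vector space $R$. These elements span the same space as $1,\phi,\dots,\phi^{n-1}$, namely the polynomials in $\phi$ of degree less than $n$. Hence $1,\phi,\dots,\phi^{n-1}$ is a basis too. Let $U'$ be the track polynomial of $x'$ and choose $l_1,\dots,l_n$ with $\sum_il_i\phi^{\,n-i}=\gamma^{-1}(U'-\phi^nU)$. Then $T_n=U'$, so $x^{(n)}=x'$.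
\end{proof}

\section{Arithmetic in the cyclic subgroup $\langle o\rangle$}\label{sec:arith}

In a free group the centralizer of a nontrivial element $g$ is infinite cyclic; if $g$ is not a proper power, it is therefore $\langle g\rangle$. An element of $H$ in which some generator has exponent sum $1$ is not a proper power. In particular $\langle o\rangle=\{X\in H:[X,o]=1\}$ is Diophantine, and $n\mapsto o^n$ is an isomorphism from $\mathbb Z$ onto it. We now carry out Example~\ref{ex:m1} for all $m$ at once.

\begin{proposition}\label{prop:lcm}
The relation $P=\{(o^m,o^k):m\ge0,\ k=(m+1)(m+2)\}$ is Diophantine.
\end{proposition}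

\begin{proof}
Let $P'$ be the set of pairs $(X,Y)$ such that $X,Y\in\langle o\rangle$ and there exist $x_1,x_2,z\in H$ with
\[
[x_1,aX]=1,\quad[x_2,bXo]=1,\quad x_1\sim_1Y,\quad x_1\sim_2z,\quad x_2\sim_1z,\quad c^{-1}z\in H_0 .
\]
All these conditions are Diophantine, so $P'$ is. We show that $P'=P$. For $m\ge0$ and $k\ge1$ let $z_{m,k}$ be the positive word of length $k$ whose letter at position $j$ $(0\le j<k)$ has first coordinate $1$ if $(m+1)\mid j$ and $0$ otherwise, and second coordinate $1$ if $(m+2)\mid j$ and $0$ otherwise. Since $m+1$ and $m+2$ are coprime,
\begin{equation}\label{eq:c}
\text{$c$ occurs in $z_{m,k}$ exactly at the positions divisible by $(m+1)(m+2)$.}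
\end{equation}

\emph{$P\subseteq P'$.} Let $m\ge0$, $k=(m+1)(m+2)$, $X=o^m$, $Y=o^k$. Put
\[
x_1=(ao^m)^{m+2},\qquad x_2=(bo^{m+1})^{m+1},\qquad z=z_{m,k}.
\]
The two commutation equations hold, and $x_1,x_2,z,o^k$ are positive words of length $k$. All second coordinates of $x_1$ and of $o^k$ are $0$; the words $x_1$ and $z$ have the same first track; and $x_2$ and $z$ have the same second track. Lemma~\ref{lem:complete} gives $x_1\sim_1o^k$, $x_1\sim_2z$ and $x_2\sim_1z$. By \eqref{eq:c}, $c$ occurs in $z$ only at position $0$, so $c^{-1}z\in H_0$.

\emph{$P'\subseteq P$.} Let $(o^m,o^k)\in P'$ with $m,k\in\mathbb Z$ and witnesses $x_1,x_2,z$. Nothing is known yet about signs, and we settle them first. We have $z=cz'$, where the reduced word $z'\in H_0$ does not contain $c^{\pm1}$. So $cz'$ is reduced: $z$ is nonempty, its first sign is $+$, and $c$ occurs in it only at position $0$. By Lemma~\ref{lem:sound}, the reduced words $o^k,x_1,z,x_2$ have the same length $|k|$ and the same sequence of signs. The signs of $o^k$ are all equal and the first one is $+$. Hence $k\ge1$ and all four words are positive.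

The element $ao^m$ has exponent sum $1$ in $a$, so $x_1=(ao^m)^{n_1}$ for some integer $n_1$, and $n_1\ne0$ as $x_1$ is nonempty. The word $ao^m$ is cyclically reduced, so its powers are reduced as written. If $m<0$, a nonzero power of $ao^m$ contains letters of both signs. Hence $m\ge0$, and then positivity of $x_1$ gives $n_1\ge1$. The element $bo^{m+1}$ has exponent sum $1$ in $b$ and is a positive word, so $x_2=(bo^{m+1})^{n_2}$ with $n_2\ge1$. Comparing lengths,
\[
k=n_1(m+1)=n_2(m+2),
\]
so $k$ is a positive multiple of $(m+1)(m+2)$. By Lemma~\ref{lem:sound}, $z$ has the first track of $x_1$ and the second track of $x_2$, which means that $z=z_{m,k}$. If $k>(m+1)(m+2)$, then by \eqref{eq:c} the letter $c$ would also occur at position $(m+1)(m+2)$. Therefore $k=(m+1)(m+2)$.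
\end{proof}

The condition $c^{-1}z\in H_0$ served twice, to fix the sign and to bound the length. Without it, $k=0$ would be admitted with trivial witnesses, and every positive multiple $k$ of $(m+1)(m+2)$ would be admitted with $z=z_{m,k}$. The condition $x_1\sim_1Y$ also served twice: it measures the length, and it forces all signs to be equal.

\begin{corollary}\label{cor:mult}
The sets $\{o^m:m\ge0\}$ and $\{(o^m,o^n,o^{mn}):m,n\ge0\}$ are Diophantine.
\end{corollary}

\begin{proof}
The first set is defined by $\exists Y\,P(X,Y)$. Let $\mathrm s(m)=(m+1)(m+2)=m^2+3m+2$. Then $\mathrm s(m+n)-\mathrm s(m)-\mathrm s(n)=2mn-2$. Consider the Diophantine condition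
\[
Z\in\langle o\rangle\ \wedge\ \exists Y_1,Y_2,Y_3:\ P(X_1,Y_1)\wedge P(X_2,Y_2)\wedge P(X_1X_2,Y_3)\wedge Y_3\,o^2=Y_1Y_2Z^2 .
\]
The three instances of $P$ hold if and only if $X_1=o^m$ and $X_2=o^n$ with $m,n\ge0$ and $Y_1=o^{\mathrm s(m)}$, $Y_2=o^{\mathrm s(n)}$, $Y_3=o^{\mathrm s(m+n)}$. For $Z=o^e$ the last equation then says $\mathrm s(m+n)+2=\mathrm s(m)+\mathrm s(n)+2e$, that is, $e=mn$.
\end{proof}

\begin{proposition}\label{prop:dprm}
For every c.e.\ set $A\subseteq\mathbb N^k$ the set $\{(o^{n_1},\dots,o^{n_k}):\bar n\in A\}$ is Diophantine in $G$.
\end{proposition}

\begin{proof}
The Davis--Putnam--Robinson--Matiyasevich theorem provides polynomials $f,g$ with coefficients in $\mathbb N$ such that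
\[
\bar n\in A\iff\exists\,\bar t\in\mathbb N^j:\ f(\bar n,\bar t)=g(\bar n,\bar t).
\]
Write $f$ and $g$ as terms built from $0$, $1$ and the variables by addition and multiplication, and introduce a variable for each subterm. The condition on the right becomes an existentially quantified conjunction of conditions $w=0$, $w=1$, $w=w'$, $w=w'+w''$, $w=w'w''$ in variables ranging over $\mathbb N$. For each such variable $w$, including $n_1,\dots,n_k$, take a group variable $X_w$ and require $X_w\in\{o^m:m\ge0\}$. Replace the five kinds of conditions by $X_w=1$, $X_w=o$, $X_w=X_{w'}$, $X_w=X_{w'}X_{w''}$, and the requirement that $(X_{w'},X_{w''},X_w)$ lie in the second set of Corollary~\ref{cor:mult}. Since $m\mapsto o^m$ is an injective homomorphism, it induces a bijection between the assignments in $\mathbb N$ that satisfy the original conjunction and the assignments in $G$ that satisfy the new one. Quantifying all variables except $X_{n_1},\dots,X_{n_k}$ gives a Diophantine definition of the required set.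
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The group $G$ is biautomatic by Proposition~\ref{prop:npc}. Let $A\subseteq\mathbb N$ be the halting set. By Proposition~\ref{prop:dprm} there is a finite system of equations $\Psi(X,\bar y)$ over $G$ with
\begin{equation}\label{eq:psi}
n\in A\iff\Psi(o^n,\bar y)\text{ has a solution in }G\qquad(n\in\mathbb N).
\end{equation}
The system $\Psi(o^n,\bar y)$ is computed from $n$ by substituting a word of constants for $X$. An algorithm for the solvability of finite systems of equations over $G$ would thus decide $A$. Such systems are special existential sentences, so the existential theory of $G$ is undecidable as well.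
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) This is contained in Proposition~\ref{prop:npc}.

(2) The implication (ii)$\Rightarrow$(iii) holds because a conjunction is a Boolean combination. For (iii)$\Rightarrow$(i), let the existential formula $\chi(X_1,\dots,X_k)$ define the set. Then $A$ is the preimage of the existential theory of $G$ under the computable map that sends $\bar n$ to the sentence $\chi(o^{n_1},\dots,o^{n_k})$. This theory is c.e.\ by Lemma~\ref{lem:ce}, so $A$ is c.e. For (i)$\Rightarrow$(ii), let $A\subseteq\mathbb Z^k$ be c.e. Then $A'=\{(\bar n',\bar n'')\in\mathbb N^{2k}:\bar n'-\bar n''\in A\}$ is c.e., and by Proposition~\ref{prop:dprm} its image in $G^{2k}$ is defined by a Diophantine formula $\chi'(\bar X',\bar X'')$. Every element of $\mathbb Z^k$ is a difference of two elements of $\mathbb N^k$, so the image of $A$ in $G^k$ is defined by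
\[
\exists\bar X'\,\exists\bar X''\ \Bigl(\chi'(\bar X',\bar X'')\wedge\bigwedge_{i=1}^kX_i=X_i'\,(X_i'')^{-1}\Bigr).
\]

(3) Take $\Psi$ as in \eqref{eq:psi}. The set in the statement is the halting set $A$, which is m-complete. The computable map sending $n$ to the sentence $\exists\bar y\,\Psi(o^n,\bar y)$ reduces $A$ to the existential theory of $G$, so every c.e.\ set reduces to that theory. By Lemma~\ref{lem:ce} the theory is c.e., as it is for every automatic group; hence it is m-complete.

(4) The group $G\times K$ is automatic as a direct product of automatic groups. Regard a system of equations over $G$ as a system over $G\times K$ with constants in $G\times1$. A solution in $G\times K$ projects to a solution in $G$, and a solution $(g_1,\dots,g_n)$ in $G$ gives the solution $((g_1,1),\dots,(g_n,1))$ in $G\times K$. So the systems in \eqref{eq:psi} are solvable in $G\times K$ exactly when they are solvable in $G$.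

(5) A compact connected cube complex of dimension at most $1$ is a finite connected graph, and its fundamental group is a finitely generated free group. Makanin proved that the existential theory of such a group, with constants, is decidable (\cite{Mak82}; \cite{Mak85} for the existential theory).
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.

\bibitem{source}
\emph{Computational and logical aspects of infinite monoids},
\texttt{http://inf.informatik.\allowbreak uni-stuttgart.de/\allowbreak fmi/\allowbreak ti/\allowbreak personen/\allowbreak Lohrey/\allowbreak 03habil.pdf}.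

\bibitem{ECHLPT}
Epstein et al., \emph{Word Processing in Groups}.

\bibitem{Mak82}
Makanin, Izv.\ Akad.\ Nauk SSSR \textbf{46} (1982).

\bibitem{Mak85}
Makanin, Math.\ USSR Izv.\ \textbf{25} (1985).

\bibitem{NR}
Niblo and Reeves, \emph{The geometry of cube complexes and the complexity of their fundamental groups}, Topology \textbf{37} (1998).

\end{thebibliography}
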